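\title{Movable continua are pointed movable}

\begin{abstract}
We prove that a movable continuum $X$ is pointed movable: $(X,x)$ is movable for every $x\in X$. The question reduces to showing that the images of the fundamental groups of smaller and smaller neighborhoods of $X$ stabilize. If they do not, the free homotopies given by movability force certain maps of finite complexes to vanish on cohomology with free $\mathbb Z[\pi_1]$-coefficients, and a composite of $d+1$ such maps into a $d$-dimensional complex is chain null-homotopic, which is impossible in degree $0$. We also prove versions for $k$-movability and show, using Thompson's group $F$, that they are sharp.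
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are metric. A \emph{compactum} is a compact metric space and a \emph{continuum} is a nonempty connected compactum. Let $I=[0,1]$ and let $Q=\prod_{i\ge1}I$ be the Hilbert cube, viewed as a compact convex subset of Hilbert space. Every compactum embeds in $Q$. A \emph{neighborhood} of $X\subset Q$ is a subset of $Q$ whose interior contains $X$.

A compactum may contain too few paths for its homotopy groups to be informative, and shape theory studies it through its neighborhoods in $Q$ instead. Borsuk's notion of movability asks that these neighborhoods can be pushed toward $X$. A compactum $X\subset Q$ is \emph{movable} if for every neighborhood $U$ of $X$ there is a neighborhood $U'\subset U$ of $X$ such that, for every neighborhood $U''$ of $X$, there is a homotopy $H:U'\times I\to U$ with $H(y,0)=y$ and $H(y,1)\in U''$ for all $y\in U'$. The order of the quantifiers is the point: one set $U'$ can be deformed, inside $U$, arbitrarily close to $X$. For $x\in X$, the pair $(X,x)$ is \emph{movable} if in addition $H$ can be chosen with $H(x,t)=x$ for all $t$, and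 a continuum $X$ is \emph{pointed movable} if $(X,x)$ is movable for some $x\in X$.

If $X$ is a retract of an open neighborhood $W$, with retraction $\rho$, then both properties hold: take for $U'$ the set of $y\in W$ whose segment $[y,\rho(y)]$ lies in the interior of $U$, and put $H(y,t)=(1-t)y+t\rho(y)$. In general $H$ cannot reach $X$, and nothing in the unpointed definition keeps $x$ still. The following problem is recorded as open by Borsuk and Dydak \cite{BD}.

\medskip
\noindent\textbf{Problem.} \emph{Is every movable continuum pointed movable?}
\medskip

The answer is yes.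

\begin{theorem}\label{thm:main}
If $X$ is a movable continuum, then $(X,x)$ is movable for every $x\in X$.
\end{theorem}

The proof sees a neighborhood only through maps of finite-dimensional polyhedra into it, so it applies to a weaker property. Polyhedra are always compact. For $k\ge0$, a compactum $X\subset Q$ is \emph{$k$-movable} if for every neighborhood $U$ of $X$ there is a neighborhood $U'\subset U$ of $X$ such that, for every neighborhood $U''$ of $X$ and every map $f:K\to U'$ from a polyhedron $K$ with $\dim K\le k$, there is a map $g:K\to U''$ homotopic to $f$ in $U$. The pair $(X,x)$ is \emph{$k$-movable} if this holds for pointed polyhedra $(K,k_0)$, with $f(k_0)=g(k_0)=x$ and with the homotopy sending $k_0$ to $x$ at all times. A continuum $X$ is \emph{pointed $1$-movable} if $(X,x)$ is $1$-movable for some $x\in X$. Movability implies $k$-movability for every $k$, with or without base points: put $g=H(f(\cdot),1)$ and use the homotopy $H(f(\cdot),t)$. The relation $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$, ``$X$ and $Y$ have the same shape'', is recalled in Section~\ref{sec:towers}.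

\begin{theorem}\label{thm:k}
Let $X$ be a continuum.
\begin{enumerate}
\item[(a)] If $X$ is $k$-movable for every $k\ge1$, then $(X,x)$ is $k$-movable for every $k\ge1$ and every $x\in X$.
\item[(b)] If $X$ is $d$-movable for some $d\ge1$ and $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$ for a compactum $Y$ with $\dim Y\le d$, then $(X,x)$ is movable for every $x\in X$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $d\ge1$ there is a continuum $X$ with $\dim X\le d$ that is $(d-1)$-movable, but such that $(X,x)$ is not $1$-movable for any $x\in X$.
\end{theorem}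

Thus $d$-movability cannot be weakened to $(d-1)$-movability in Theorem~\ref{thm:k}(b) (take $Y=X$), and no single $k$ suffices as a hypothesis in Theorem~\ref{thm:k}(a) (take $d=k+1$).

Three known results are quoted in \cite{BD}.
\begin{enumerate}
\item[(i)] (Dydak) If $(X,x)$ is a $1$-movable pointed continuum and $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$, then $\mathrm{Sh}(X,x)=\mathrm{Sh}(Y,y)$ for every $y\in Y$.
\item[(ii)] (Krasinkiewicz) If $X$ is movable and pointed $1$-movable, then $X$ is pointed movable.
\item[(iii)] (Krasinkiewicz) A continuum is pointed $1$-movable if and only if it has the shape of a locally connected continuum.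
\end{enumerate}
By (ii) the problem is a question about loops: is a movable continuum pointed $1$-movable? Our proofs of the three theorems do not use (i)--(iii). By Theorem~\ref{thm:main}, $(X,x)$ is $1$-movable for every point $x$ of a movable continuum $X$, so (iii) and (i) give the following.

\begin{corollary}\label{cor:shape}
Let $X$ be a movable continuum. Then $X$ has the shape of a locally connected continuum, and if $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$, then $\mathrm{Sh}(X,x)=\mathrm{Sh}(Y,y)$ for all $x\in X$ and $y\in Y$.
\end{corollary}

Which answer should one expect? During the homotopy $H$ the point $x$ travels along a path in $U$ that ends near $X$. Close it up near $X$ to a loop. The motion of $x$ can be canceled if this loop is homotopic to a loop close to $X$, and this is guaranteed when the images of the fundamental groups of smaller and smaller neighborhoods stabilize. A free homotopy controls these images only up to conjugacy: it gives an inclusion $tAt^{-1}\subset A'$, where $A'\subset A$ are two of the images and $t$ comes from the loop traced by $x$. In an abelian group, or for finite $A$, this forces $A'=A$,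 which suggests the answer yes. But a group can contain a subgroup $A$ with $tAt^{-1}\subsetneq A$, and Theorem~\ref{thm:sharp} shows that this phenomenon does destroy the pointed property in the presence of $k$-movability for any fixed $k$. What saves Theorem~\ref{thm:main} is that each neighborhood may be taken to have the homotopy type of a finite complex, of some finite dimension $d$, and such a complex cannot be the target of a chain of $d+1$ maps each of which is shrunk by a conjugation.

Section~\ref{sec:towers} replaces neighborhoods by a sequence of compact ANRs. Section~\ref{sec:base} reduces Theorems~\ref{thm:main} and~\ref{thm:k} to the stabilization statement, Proposition~\ref{prop:ML}. Section~\ref{sec:local} recalls cohomology with local coefficients, and Section~\ref{sec:small} shows the two halves of the main argument on small examples. The main argument is in Section~\ref{sec:key}; Section~\ref{sec:ML} deduces Proposition~\ref{prop:ML} from it, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.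

\section{Shape, ANRs and towers}\label{sec:towers}

\subsection*{Standard facts}
A compactum $T$ is an \emph{ANR} (an \emph{AR}) if, whenever $T$ is embedded as a closed subset of a metric space, it is a retract of an open neighborhood (of the whole space). Polyhedra are ANRs, and so is the product of two compact ANRs. The cube $Q$, the cone over a polyhedron, and a countable product of compact ARs are ARs. We use Borsuk's \emph{homotopy extension theorem} (HET): if $C$ is closed in a metric space $Z$ and $T$ is an ANR, then every map $Z\times\{0\}\cup C\times I\to T$ extends to $Z\times I$. Dimension is covering dimension. The limit of an inverse sequence of polyhedra of dimension $\le d$ has dimension $\le d$, and by Freudenthal's theorem every compactum of dimension $\le d$ is such a limit.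

Paths are concatenated from left to right. The \emph{trace} of a homotopy $\Phi:Z'\times I\to Z$ at $z'$ is the path $\Phi(z',\cdot)$. Let $q_0,q_1:(Z',z')\to(Z,z)$ be pointed maps and let $\Phi$ be a free homotopy from $q_0$ to $q_1$. Its trace at $z'$ is a loop, with class $g\in\pi_1(Z,z)$ say. For a loop $w$ at $z'$, the boundary of the square $(s,t)\mapsto\Phi(w(s),t)$ shows that
\begin{equation}\label{eq:conj}
q_{0*}(u)=g\,q_{1*}(u)\,g^{-1}\qquad\text{for all }u\in\pi_1(Z',z').
\end{equation}
A connected CW complex $B$ is \emph{aspherical}, or a $K(\pi,1)$ for $\pi=\pi_1(B)$, if its universal cover is contractible; connected graphs are examples. For such $B$ and a connected CW complex $Z'$, with base vertices, every homomorphism $\pi_1(Z')\to\pi_1(B)$ is induced by a pointed map, and two pointed maps $Z'\to B$ that induce conjugate homomorphisms are freely homotopic.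

\subsection*{Shape}
Let $X\subset M$ and $Y\subset N$ be compacta lying in ARs. A \emph{fundamental sequence} $\underline f$ from $X$ to $Y$ is a sequence of maps $f_k:M\to N$ such that for every neighborhood $V$ of $Y$ there is a neighborhood $U$ of $X$ with $f_k|U\simeq f_{k+1}|U$ in $V$ for almost all $k$. Two fundamental sequences $\underline f,\underline f'$ from $X$ to $Y$ are \emph{homotopic} if for every neighborhood $V$ of $Y$ there is a neighborhood $U$ of $X$ with $f_k|U\simeq f'_k|U$ in $V$ for almost all $k$. Composition is termwise, and the identity is the constant sequence $\mathrm{id}_M$. We write $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$ if there are fundamental sequences $\underline f$ from $X$ to $Y$ and $\underline g$ from $Y$ to $X$ such that $\underline g\,\underline f$ and $\underline f\,\underline g$ are homotopic to the identities. For $\mathrm{Sh}(X,x)=\mathrm{Sh}(Y,y)$ one requires in addition that the maps preserve base points and that the homotopies fix them. Shape, movability and $k$-movability do not depend on the embedding, and movability and $k$-movability are shape invariants. We use these standard facts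 without proof.

\subsection*{Towers}
The definitions in Section~\ref{sec:intro} quantify over all neighborhoods, which have no finiteness properties. The proof needs finite complexes, so we replace neighborhoods by a single sequence of sets, each a polyhedron times a contractible factor.

A \emph{tower} for a nonempty compactum $X\subset Q$ is a sequence $V_0\supset V_1\supset\cdots$ of compact subsets of $Q$ with $\bigcap_nV_n=X$, together with homeomorphisms $V_n\cong P_n\times E_n$, where $P_n$ is a polyhedron and $E_n$ is a compact AR. The tower is \emph{connected} if every $P_n$ is connected; then every $V_n$ is path connected. The $V_n$ are compact ANRs. They need not be neighborhoods of $X$, but by compactness every neighborhood of $X$ contains some $V_n$.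

Fix $x\in X$ and write $x=(a_n,b_n)\in P_n\times E_n$. Let $\lambda_n:V_n\to P_n$ be the projection and let $e_n:P_n\to V_n$ be the map $e_n(a)=(a,b_n)$. Then
\begin{equation}\label{eq:he}
\lambda_ne_n=\mathrm{id}_{P_n},\qquad e_n\lambda_n\simeq\mathrm{id}_{V_n}\ \text{ rel }x.
\end{equation}
For the homotopy, embed $E_n$ in $Q$ and let $r:Q\to E_n$ be a retraction; then $r((1-t)z+tb_n)$ contracts $E_n$ to $b_n$ and fixes $b_n$. We regard $P_n$ as a finite CW complex by fixing a triangulation, subdivided so that $a_n$ is a vertex.

\begin{lemma}\label{lem:exist}
Every continuum $X\subset Q$ has a connected tower.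
\end{lemma}

\begin{proof}
We first show that every open set $U\supset X$ contains a neighborhood of $X$ of the form $P\times\prod_{i>m}I$ with $P\subset I^m$ a connected polyhedron. Cover $X$ by finitely many basic open sets contained in $U$. For a large enough $m$ their union has the form $O\times\prod_{i>m}I$ with $O$ open in $I^m$. The projection $C$ of $X$ to $I^m$ is a continuum contained in $O$. Subdivide $I^m$ into equal closed cubes, so small that every cube meeting $C$ lies in $O$, and let $P\subset O$ be the union of the cubes meeting $C$. The union of all cubes containing a given point is a neighborhood of that point, so $P$ is a neighborhood of $C$ in $I^m$. Each cube of $P$ is connected and meets the connected set $C\subset P$, so $P$ is connected.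

Obtain $V_0$ in this way from $U=Q$, and $V_{n+1}$ from $U=\operatorname{int}V_n\cap\{z:\operatorname{dist}(z,X)<\frac1{n+1}\}$. Then $V_{n+1}\subset V_n$ and $\bigcap_nV_n=X$.
\end{proof}

\begin{example}[the tower of an inverse sequence]\label{ex:lim}
Let $X=\varprojlim(P_n,q_n)$ be nonempty, with polyhedra $P_n$ and maps $q_n:P_{n+1}\to P_n$. Embed the compact AR $\prod_{i\ge0}\mathrm{Cone}(P_i)$ in $Q$, regard $P_i$ as the base of its cone, and put
\[
V_n=\{z:\ z_i\in P_i\text{ for }i\le n,\ \ z_i=q_i(z_{i+1})\text{ for }i<n\}.
\]
The coordinates $z_0,\dots,z_{n-1}$ are determined by $z_n$, so $V_n\cong P_n\times\prod_{i>n}\mathrm{Cone}(P_i)$, and $\bigcap_nV_n=X$. This is a tower for $X$ with $\lambda_n(z)=z_n$, and $\lambda_n=q_n\lambda_{n+1}$ on $V_{n+1}$. Hence, for $x=(x_n)\in X$, the isomorphisms $\lambda_{n*}$ carry the homomorphism $\pi_1(V_{n+1},x)\to\pi_1(V_n,x)$ induced by inclusion to $q_{n*}:\pi_1(P_{n+1},x_{n+1})\to\pi_1(P_n,x_n)$. If the $P_n$ are nonempty and connected, $X$ is a decreasing intersection of continua, hence a continuum.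
\end{example}

Consider the following conditions on a tower, in which ``incl'' is an inclusion map.
\begin{enumerate}
\item[$(M)$] For every $n$ there is $m\ge n$ such that for every $l\ge m$ there is a map $r:V_m\to V_l$ with $r\simeq\mathrm{incl}$ in $V_n$.
\item[$(M_k)$] For every $n$ there is $m\ge n$ such that for every $l\ge m$, every polyhedron $K$ with $\dim K\le k$ and every map $f:K\to V_m$ there is a map $g:K\to V_l$ with $g\simeq f$ in $V_n$.
\end{enumerate}
In the \emph{pointed versions at $x$}, all maps are pointed and all homotopies fix the base point. If $m$ works for $n$, so does every $m'\ge m$: in $(M)$ restrict $r$ to $V_{m'}$, and in $(M_k)$ regard $f$ as a map to $V_m$.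

\begin{lemma}\label{lem:tower}
Let $(V_n)$ be a tower for $X$. Then $X$ is movable if and only if $(M)$ holds, and $X$ is $k$-movable if and only if $(M_k)$ holds. The same is true for $(X,x)$ and the pointed versions at $x$.
\end{lemma}

\begin{proof}
Since $V_n$ is an ANR closed in $Q$, there are an open neighborhood $W_n$ of $V_n$ and a retraction $\rho_n:W_n\to V_n$. Given a neighborhood $U$ of $V_n$, the set of $y\in W_n$ with $[y,\rho_n(y)]\subset\operatorname{int}U$ is open, because $I$ is compact, and it contains $V_n$. After shrinking $W_n$ to this set, $W_n\subset U$ and the straight-line homotopy gives $\rho_n\simeq\mathrm{incl}$ in $U$ rel $V_n$. We then say that $W_n$ is \emph{adapted} to $U$. These homotopies fix $x$, so the arguments below apply verbatim to the pointed versions.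

Let $X$ be $k$-movable and let $n$ be given. Take $U'$ for $U=W_n$ and choose $m\ge n$ with $V_m\subset U'$. Let $l\ge m$ and let $U''=W_l$ be adapted to $W_n$. For $f:K\to V_m$ there is $g_0:K\to W_l$ with $f\simeq g_0$ in $W_n$. Put $g=\rho_lg_0:K\to V_l$. Then $f\simeq g_0\simeq g$ in $W_n$, and composing this homotopy with $\rho_n$ gives $f\simeq g$ in $V_n$. If $X$ is movable, the same argument with $K=V_m$, $f=\mathrm{incl}$ and $g_0=H(\cdot,1)|V_m$ gives $(M)$.

Conversely, let $U$ be a neighborhood of $X$. Choose $n$ with $V_n\subset\operatorname{int}U$, then $m$ as in the tower condition, and let $U'=W_m$ be adapted to $U$. Given $U''$, choose $l\ge m$ with $V_l\subset U''$. If $(M_k)$ holds and $f:K\to W_m$, then $f\simeq\rho_mf\simeq g$ in $U$ for some $g:K\to V_l$. If $(M)$ holds, then the inclusion of $W_m$ is homotopic in $U$ to $\rho_m$, and $\rho_m\simeq r\rho_m$ in $V_n\subset U$, where $r\rho_m$ has values in $V_l$.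
\end{proof}

\section{Base points and images of fundamental groups}\label{sec:base}

Let $(V_n)$ be a connected tower for a continuum $X$ and let $x\in X$. For $l\ge n$ put
\[
J^n_l=\operatorname{im}\bigl(\pi_1(V_l,x)\to\pi_1(V_n,x)\bigr),
\]
so that $J^n_n\supset J^n_{n+1}\supset\cdots$. The tower is \emph{stable at $n$} if this sequence is eventually constant; stability at every $n$ is the Mittag-Leffler condition. The next two lemmas show that stability is exactly what separates the pointed properties from the free ones.

\begin{lemma}\label{lem:necessary}
If $(X,x)$ is $1$-movable, then the tower is stable at every $n$.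
\end{lemma}

\begin{proof}
Take $m$ for $n$ in the pointed condition $(M_1)$ and let $l\ge m$. Every loop at $x$ in $V_m$ is homotopic in $V_n$, rel base point, to a loop in $V_l$. So $J^n_m\subset J^n_l$, and the two are equal.
\end{proof}

\begin{lemma}\label{lem:fix}
Let $n\le n'\le l$ and suppose $J^n_l=J^n_{n'}$. Let $K$ be a metric space, $k_0\in K$, and let $f:K\to V_{n'}$ and $g:K\to V_l$ be maps with $f(k_0)=x$ and $f\simeq g$ in $V_{n'}$. Then there is a map $g':K\to V_l$ with $g'(k_0)=x$ and $f\simeq g'$ in $V_n$ rel $k_0$.
\end{lemma}

\begin{proof}
Let $H$ be a homotopy from $f$ to $g$ in $V_{n'}$, with trace $\tau$ at $k_0$, and let $\sigma$ be a path in $V_l$ from $g(k_0)$ to $x$. Then $\tau\sigma$ is a loop at $x$ in $V_{n'}$, so by hypothesis there is a loop $\omega$ at $x$ in $V_l$ with $[\tau\sigma]=[\omega]$ in $\pi_1(V_n,x)$. By the HET for $\{k_0\}\subset K$ there is a homotopy $H'$ in $V_l$, from $g$ to some map $g'$, with trace $\sigma\omega^{-1}$ at $k_0$; thus $g'(k_0)=x$. The concatenation $\Phi:K\times I\to V_n$ of $H$ and $H'$ is a homotopy from $f$ to $g'$ whose trace $\tau\sigma\omega^{-1}$ is null-homotopic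 in $V_n$ rel endpoints. Apply the HET to the map $\Phi$ on $K\times I$, the closed set $K\times\{0,1\}\cup\{k_0\}\times I$, and the partial homotopy that is stationary on $K\times\{0,1\}$ and equal to the null-homotopy on $\{k_0\}\times I$. The final stage of the extended homotopy is a homotopy from $f$ to $g'$ in $V_n$ rel $k_0$.
\end{proof}

It remains to get stability out of free homotopies. Here is what they give directly. Suppose $(M)$ holds, with $m$ for $n$, and let $r:V_m\to V_l$ be homotopic to the inclusion in $V_n$. By the HET we may assume $r(x)=x$, since $V_l$ is path connected. If $g\in\pi_1(V_n,x)$ is the class of the trace, \eqref{eq:conj} gives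
\begin{equation}\label{eq:sandwich}
g^{-1}J^n_m\,g\subset J^n_l\subset J^n_m .
\end{equation}
If $\pi_1(V_n,x)$ is abelian, or if $J^n_m$ is finite, then $J^n_l=J^n_m$ and the tower is stable at $n$.

\begin{example}\label{ex:solenoid}
The dyadic solenoid is the limit of the sequence $P_n=S^1$, $q_n(z)=z^2$. In the tower of Example~\ref{ex:lim}, at any base point, $\pi_1(V_0,x)=\mathbb Z$ and $J^0_l=2^l\mathbb Z$. The group is abelian and the tower is not stable at $0$, so by \eqref{eq:sandwich} the solenoid is not movable.
\end{example}

In general \eqref{eq:sandwich} allows $J^n_l\ne J^n_m$, provided that $g$ conjugates $J^n_m$ properly into itself. The following proposition, proved in Section~\ref{sec:ML}, says that this cannot go on forever.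

\begin{proposition}\label{prop:ML}
Let $(V_n)$ be a connected tower for a continuum $X$, let $x\in X$, and let $n\ge0$, $d\ge1$. If $X$ is $d$-movable and $\dim P_n\le d$, then the tower is stable at $n$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take a connected tower (Lemma~\ref{lem:exist}) and let $n$ be given. As $X$ is $d$-movable for $d=\max(1,\dim P_n)$, Proposition~\ref{prop:ML} gives $n'\ge n$ with $J^n_l=J^n_{n'}$ for all $l\ge n'$. Take $m\ge n'$ from $(M)$ for $n'$. For $l\ge m$ there is $r:V_m\to V_l$ homotopic to the inclusion in $V_{n'}$. Lemma~\ref{lem:fix} with $K=V_m$, $k_0=x$, $f=\mathrm{incl}$, $g=r$ gives $r':(V_m,x)\to(V_l,x)$ homotopic to the inclusion in $V_n$ rel $x$. This is the pointed condition $(M)$, and $(X,x)$ is movable by Lemma~\ref{lem:tower}.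
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:k}]
(a) Take a connected tower and fix $k$ and $n$. The hypothesis includes $d$-movability for $d=\max(1,\dim P_n)$, so there is again $n'\ge n$ with $J^n_l=J^n_{n'}$ for $l\ge n'$. Take $m\ge n'$ from $(M_k)$ for $n'$. For $l\ge m$ and a pointed map $f:(K,k_0)\to(V_m,x)$ with $\dim K\le k$ there is $g:K\to V_l$ with $f\simeq g$ in $V_{n'}$. Lemma~\ref{lem:fix} replaces $g$ by a pointed map homotopic to $f$ in $V_n$ rel $k_0$. This is the pointed condition $(M_k)$; apply Lemma~\ref{lem:tower}.

(b) The compactum $Y$ is nonempty: otherwise $V=\emptyset$ is a neighborhood of $Y$, and no sequence of maps sends a neighborhood of $X$ into it. By shape invariance $Y$ is $d$-movable. By Freudenthal's theorem $Y=\varprojlim P_n$ with $\dim P_n\le d$. The tower of Example~\ref{ex:lim} satisfies $(M_d)$ by Lemma~\ref{lem:tower}. Fix a point of $Y$ to define the maps $e_n$, take $m$ for $n$ in $(M_d)$, and let $l\ge m$. Since $\dim P_m\le d$, there is $g:P_m\to V_l$ with $g\simeq e_m$ in $V_n$. By \eqref{eq:he}, $r=g\lambda_m\simeq e_m\lambda_m\simeq\mathrm{incl}$ in $V_n$. So $(M)$ holds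 and $Y$ is movable. By shape invariance $X$ is movable, and Theorem~\ref{thm:main} applies.
\end{proof}

\section{Cohomology with local coefficients}\label{sec:local}

A free homotopy between pointed maps is invisible to ordinary cohomology apart from making the induced maps equal; the element $g$ in \eqref{eq:conj} leaves no mark. With coefficients in a module over the fundamental group, $g$ does appear, and this is why such coefficients are the tool here.

Let $Z$ be a connected CW complex with base vertex $z$, and let $\widetilde Z$ be its universal cover, with the lifted cell structure and a chosen vertex $\tilde z$ over $z$. The group $\pi=\pi_1(Z,z)$ acts on $\widetilde Z$ on the left by deck transformations, $u\tilde z$ being the end of the lift of the loop $u$ that starts at $\tilde z$. The cellular chain group $C_m(\widetilde Z)$ is a free left $\mathbb Z\pi$-module; one lift of each $m$-cell of $Z$ gives a basis. For a left $\mathbb Z\pi$-module $M$ put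
\[
H^m(Z;M)=H^m\bigl(\operatorname{Hom}_\pi(C_*(\widetilde Z),M)\bigr).
\]
Thus a cocycle is an equivariant $w:C_m(\widetilde Z)\to M$ with $w\partial=0$, and a coboundary is a map $h\partial$. A module homomorphism $M\to M'$ induces $H^m(Z;M)\to H^m(Z;M')$.

For a homomorphism $\alpha:\pi'\to\pi$, let $\alpha^*M$ be $M$ with $u\in\pi'$ acting as $\alpha(u)$. A pointed cellular map $q:Z'\to Z$ has a unique lift $\tilde q$ with $\tilde q(\tilde z')=\tilde z$, and $\tilde q(uc)=q_*(u)\tilde q(c)$. We write $\tilde q$ also for the induced chain map, and $q^*M$ for $(q_*)^*M$. Composition with $\tilde q$ defines $q^*:H^m(Z;M)\to H^m(Z';q^*M)$. We have $(qq')^*=q'^*q^*$, and $q^*$ commutes with the maps induced by module homomorphisms.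

\begin{lemma}\label{lem:local}
All complexes below are connected and have base vertices.
\begin{enumerate}
\item[(a)] Let $q_0,q_1:Z'\to Z$ be pointed cellular maps, freely homotopic by a homotopy whose trace has class $g\in\pi_1(Z)$. Then $\mu\mapsto g\mu$ is an isomorphism of $\pi_1(Z')$-modules $q_1^*M\to q_0^*M$, and $q_0^*w=g_*q_1^*w$ for all $w\in H^m(Z;M)$.
\item[(b)] If $Z$ is finite and $M=\bigoplus_jM_j$, then $H^m(Z;M)=\bigoplus_jH^m(Z;M_j)$.
\item[(c)] Let $d\ge1$ and let $\iota:L\to Z$ be the inclusion of the $d$-skeleton. Then $L$ is connected, $\iota_*:\pi_1(L)\to\pi_1(Z)$ is onto, and $\iota^*:H^m(Z;M)\to H^m(L;\iota^*M)$ is injective for $m\le d$.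
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:conj}, $g\,q_{1*}(u)\mu=q_{0*}(u)\,g\mu$, which is the first claim. By cellular approximation rel $Z'\times\{0,1\}$ we may assume that the homotopy $\Phi$ is cellular; this changes the trace by a homotopy rel endpoints, so $g$ is unchanged. Lift $\Phi$ to $\widetilde\Phi:\widetilde Z'\times I\to\widetilde Z$ starting at $\tilde q_0$. For $u\in\pi_1(Z')$ the maps $\widetilde\Phi(uc,t)$ and $q_{0*}(u)\widetilde\Phi(c,t)$ lift the same homotopy and agree at $t=0$, so they are equal. The end of $\widetilde\Phi$ is a lift of $q_1$ that sends $\tilde z'$ to $g\tilde z$, so it is $g\tilde q_1$. Hence $\widetilde\Phi$ induces a $q_{0*}$-equivariant chain homotopy between $\tilde q_0$ and $g\tilde q_1$. For a cocycle $w$, the cocycles $w\tilde q_0$ and $w\circ g\tilde q_1=g\cdot(w\tilde q_1)$ with values in $q_0^*M$ therefore differ by a coboundary.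

(b) Each $C_m(\widetilde Z)$ has a finite basis, so a cochain has nonzero components in only finitely many $M_j$. The cochain complex is the direct sum of the cochain complexes with values in the $M_j$.

(c) The first two claims follow from cellular approximation of paths. Let $m\le d$. Choose a lift in $\widetilde L$ of each $m$-cell of $L$. These lifts form a basis of $C_m(\widetilde L)$, and their images under $\tilde\iota$ form a basis of $C_m(\widetilde Z)$, since $L$ and $Z$ have the same $m$-cells. A cochain is an arbitrary assignment of values in $M$ to a basis, so $w\mapsto w\tilde\iota$ is a bijection on cochains of degree $\le d$. If $w$ is a cocycle of degree $m\le d$ and $w\tilde\iota=h'\partial$, write $h'=h\tilde\iota$. Then $(w-h\partial)\tilde\iota=0$, so $w=h\partial$.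
\end{proof}

To compare several spaces we need all chain complexes over one ring. Let $G$ be a group, $R=\mathbb ZG$, and $\alpha:\pi_1(Z)\to G$ a homomorphism. Let $u\in\pi_1(Z)$ act on $R$ on the right by multiplication by $\alpha(u)$, and put
\[
C(Z,\alpha)=R\otimes_{\mathbb Z\pi_1(Z)}C_*(\widetilde Z),
\]
a complex of free left $R$-modules. For $G=\pi_1(Z)$ and $\alpha=\mathrm{id}$ it is $C_*(\widetilde Z)$ itself. For a left $R$-module $M$, restriction to the elements $1\otimes c$ identifies $\operatorname{Hom}_R(C(Z,\alpha),M)$ with $\operatorname{Hom}_{\pi_1(Z)}(C_*(\widetilde Z),\alpha^*M)$, so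
\begin{equation}\label{eq:adj}
H^m(Z;\alpha^*M)=H^m\bigl(\operatorname{Hom}_R(C(Z,\alpha),M)\bigr).
\end{equation}
A pointed cellular map $p:Z'\to Z$ induces an $R$-chain map $\theta:C(Z',\alpha p_*)\to C(Z,\alpha)$, $r\otimes c\mapsto r\otimes\tilde p(c)$. It is well defined because $r\alpha p_*(u)\otimes c$ and $r\otimes uc$ both go to $r\alpha p_*(u)\otimes\tilde p(c)$. Under \eqref{eq:adj}, $p^*$ is composition with $\theta$.

\section{The argument in two small cases}\label{sec:small}

The main argument has two halves. First, a free homotopy that properly shrinks an image in $\pi_1$ forces a map to vanish on cohomology with coefficients in $R$. Second, such vanishing is incompatible with finite dimension. We show each half in the smallest case.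

\begin{example}[shrinking forces vanishing]\label{ex:BS}
Let $G=\langle a,t\mid tat^{-1}=a^2\rangle$, let $Z$ be the $2$-complex of this presentation, and let $A=\langle a\rangle$. The maps $a(\xi)=\xi+1$ and $t(\xi)=2\xi$ of the real line satisfy the relation, so $a$ has infinite order and $tAt^{-1}=\langle a^2\rangle\subsetneq A$. Let $p:S^1\to Z$ be the loop $a$ and let $s:S^1\to S^1$ be the squaring map. Since $a=t^{-1}a^2t$, the $2$-cell gives a free homotopy from $p$ to $ps$ with trace $t^{-1}$. So $ps$ is freely homotopic to $p$ and has a strictly smaller image in $G$: this is the situation that \eqref{eq:sandwich} fails to exclude, and it does occur.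

We show that $p^*:H^1(Z;R)\to H^1(S^1;p^*R)$ is zero. Let $u$ generate $\pi_1(S^1)$, with $p_*(u)=a$. The universal cover is a line with one orbit of edges, $\partial\tilde e=(u-1)\tilde z$, and $\tilde s(\tilde e)=(1+u)\tilde e$. A $1$-cochain is given by its value $r\in R$ on $\tilde e$, and the coboundaries are the elements of $(a-1)R$. So $H^1(S^1;p^*R)=R/(a-1)R$ is the free abelian group $\mathbb Z[A\backslash G]$ on the cosets $Ag$. The map $s^*$ is $r\mapsto(1+a)r$. By Lemma~\ref{lem:local}(a), every $v=p^*w$ satisfies $v=(t^{-1})_*s^*v$, that is,
\[
v=Tv,\qquad\text{where}\qquad T(Ag)=At^{-1}g+At^{-1}ag .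
\]
Let $\delta:G\to\mathbb Z$ be the exponent sum of $t$. It vanishes on $A$, so each coset has a degree, and $T$ lowers the degree by $1$. A nonzero $v$ is a finite sum of cosets and has a largest degree $k$, while $Tv$ involves only degrees $\le k-1$. Hence $v=0$.

The finiteness of the sum is essential. A coset $Ah$ equals $At^{-1}a^\epsilon g$ exactly when $th\in\langle a^2\rangle a^\epsilon g$, since $At^{-1}=t^{-1}\langle a^2\rangle$. So $Ah$ occurs exactly once in $T(Ath)$ and in no other $T(Ag)$, and the formal sum of all cosets is fixed by $T$.
\end{example}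

\begin{example}[vanishing is impossible over a graph]\label{ex:graph}
Let $Z$ be a finite connected graph, $G=\pi_1(Z)$, and $D=C_*(\widetilde Z)$, so that $D$ is $0\to D_1\to D_0\to0$. Let $p:Z'\to Z$ be a pointed cellular map such that $A=p_*\pi_1(Z')$ is infinite; note that $A$ is infinite whenever $tAt^{-1}\subsetneq A$ for some $t$. Let $\theta:C\to D$ be the chain map from $C=C(Z',p_*)$. Because $D_2=0$, the identity of $D_1$ is a cocycle with values in the free module $D_1$. We claim that $p^*$ does not kill its class.

Suppose it does. Then $\theta_1=h\partial$ for an $R$-map $h:C_0\to D_1$. Put $f=\theta_0-\partial h:C_0\to D_0$. Then $f\partial=\partial\theta_1-\partial h\partial=0$. For $u\in\pi_1(Z')$ the chain $(p_*(u)-1)\otimes\tilde z'=1\otimes(u\tilde z'-\tilde z')$ is a boundary, so $f(1\otimes\tilde z')$ is fixed by $A$. This element is a finite combination of vertices of $\widetilde Z$, on which the infinite group $A$ acts freely, so it is $0$. Then $\tilde z=\theta_0(1\otimes\tilde z')=\partial h(1\otimes\tilde z')$ is a boundary, although a vertex generates $H_0(\widetilde Z)=\mathbb Z$.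
\end{example}

Together the two halves say that the situation of Example~\ref{ex:BS} cannot occur when the target is a graph. There the target has dimension $2$, and the move of Example~\ref{ex:graph} only removes the top degree of the chain map. To remove the next degree one needs a second map with the vanishing property, and so on. This is why the general statement concerns a chain of maps whose length is governed by the dimension of the target. In the general proof we treat degree $0$ like any other degree, at the cost of one more map, in place of the direct argument at the end of Example~\ref{ex:graph}.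

\section{Chains of maps into a finite complex}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $d\ge1$ and let
\[
Z_{d+1}\xrightarrow{\,p_d\,}Z_d\to\cdots\to Z_1\xrightarrow{\,p_0\,}Z_0
\]
be pointed cellular maps of finite connected CW complexes with base vertices, with $\dim Z_0\le d$. Let $G=\pi_1(Z_0)$, $\alpha_0=\mathrm{id}_G$, $\alpha_i=(p_0\cdots p_{i-1})_*:\pi_1(Z_i)\to G$ and $A_i=\operatorname{im}\alpha_i$. Let $L_i$ be the $d$-skeleton of $Z_i$. Suppose that for each $0\le i\le d$ there is a pointed cellular map $s_{i+1}:L_{i+1}\to Z_{i+1}$ such that $p_is_{i+1}$ is freely homotopic to $p_i|L_{i+1}$. Then $\alpha_{i+1}\bigl(s_{i+1*}\pi_1(L_{i+1})\bigr)=A_{i+1}$ for at least one $i\in\{0,\dots,d\}$.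
\end{proposition}

In Example~\ref{ex:BS} the degree came from a homomorphism $G\to\mathbb Z$ read off from the presentation. In general $G$ has no such homomorphism. But the proper inclusion $tAt^{-1}\subsetneq A$ produces one on the subgroup generated by $t$ and $A$, and left multiplication by that subgroup preserves its right cosets, so the degree can be extended to $G$ coset by coset.

\begin{lemma}[grading]\label{lem:grading}
Let $A$ be a subgroup of a group $G$ and let $t\in G$ satisfy $tAt^{-1}\subsetneq A$. Then there is a partition $G=\bigsqcup_{j\in\mathbb Z}G_j$ with $AG_j=G_j$ and $tG_j=G_{j+1}$ for all $j$.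
\end{lemma}

\begin{proof}
Conjugating $tAt^{-1}\subset A$ by powers of $t$ gives a chain
\[
\cdots\subset t^2At^{-2}\subset tAt^{-1}\subset A\subset t^{-1}At\subset t^{-2}At^2\subset\cdots .
\]
Its union $N=\bigcup_{j\ge0}t^{-j}At^j$ is a subgroup, it contains $A$, and $tNt^{-1}=N$. So $N$ is a normal subgroup of $\Gamma=\langle t,A\rangle$, and $\Gamma/N$ is generated by the image of $t$. Suppose $t^k\in N$ with $k>0$, say $t^k=t^{-j}at^j$ with $a\in A$. Then $t^k=a\in A$, so $A=t^kAt^{-k}\subset tAt^{-1}\subsetneq A$, which is absurd. Hence $\Gamma/N$ is infinite cyclic, and there is a homomorphism $\delta:\Gamma\to\mathbb Z$ with $\delta(t)=1$ and $\delta(A)=0$. Choose a set $S$ of representatives of the cosets $\Gamma c$ in $G$. Each element of $G$ is uniquely $\gamma c$ with $\gamma\in\Gamma$, $c\in S$. Let $G_j$ consist of those with $\delta(\gamma)=j$.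
\end{proof}

\begin{lemma}[vanishing]\label{lem:vanish}
Let $p:Z'\to Z$ be a pointed cellular map of connected CW complexes with $Z'$ finite. Let $\beta:\pi_1(Z)\to G$ be a homomorphism, $\alpha=\beta p_*$, $A=\operatorname{im}\alpha$ and $R=\mathbb ZG$. Let $d\ge1$, let $\iota:L\to Z'$ be the inclusion of the $d$-skeleton, and let $s:L\to Z'$ be a pointed cellular map such that $ps$ is freely homotopic to $p\iota$ and $\alpha(s_*\pi_1(L))\ne A$. Then for every finitely generated free left $R$-module $M$ and every $m\le d$ the map $p^*:H^m(Z;\beta^*M)\to H^m(Z';\alpha^*M)$ is zero.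
\end{lemma}

\begin{proof}
Both groups split according to a decomposition of $M$ into finitely many copies of $R$, so we may take $M=R$. Let $g\in\pi_1(Z)$ be the class of the trace of a homotopy from $p\iota$ to $ps$, and put $y=\beta(g)$, $t=y^{-1}$. Applying $\beta$ to \eqref{eq:conj} gives $\alpha(s_*u)=t\,\alpha(\iota_*u)\,t^{-1}$ for $u\in\pi_1(L)$. Since $\iota_*$ is onto,
\[
tAt^{-1}=\alpha(s_*\pi_1(L))\subsetneq A .
\]
Take the partition of Lemma~\ref{lem:grading} and let $R_j\subset R$ be the free abelian group on $G_j$. Then $R=\bigoplus_jR_j$ as left $A$-modules, and $yR_j=R_{j-1}$.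

Let $w\in H^m(Z;\beta^*R)$ and $v=p^*w$. The element $g$ acts on $\beta^*R$ as multiplication by $y$, so Lemma~\ref{lem:local}(a) with $q_0=p\iota$ and $q_1=ps$ gives
\begin{equation}\label{eq:fixed}
\iota^*v=y_*s^*v\qquad\text{in }H^m\bigl(L;(\alpha\iota_*)^*R\bigr).
\end{equation}
The group $\pi_1(Z')$ acts on $R$ through $A$, and so does $\pi_1(L)$, both via $\alpha\iota_*$ and via $\alpha s_*$. In all three cases $R$ is the direct sum of the submodules $R_j$. The complexes $Z'$ and $L$ are finite, so by Lemma~\ref{lem:local}(b) the three cohomology groups are direct sums over $j$. In particular $v=\sum_jv_j$ is a finite sum with $v_j\in H^m(Z';\alpha^*R_j)$. The maps $\iota^*$ and $s^*$ preserve the index $j$, and $y_*$ lowers it by $1$. The component of \eqref{eq:fixed} of index $j$ therefore reads $\iota^*v_j=y_*s^*v_{j+1}$.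

Suppose $v\ne0$ and let $k$ be the largest index with $v_k\ne0$. Then $\iota^*v_k=y_*s^*v_{k+1}=0$, and $v_k=0$ by Lemma~\ref{lem:local}(c), since $m\le d$. This contradiction shows $v=0$.
\end{proof}

The homotopy takes place in $Z$, and this is why only classes pulled back from $Z$ satisfy \eqref{eq:fixed}: the lemma does not say that the cohomology of $Z'$ vanishes. The second half of the argument is pure algebra.

\begin{lemma}[descent]\label{lem:descent}
Let $R$ be a ring, let $C(0),\dots,C(d+1)$ be chain complexes of left $R$-modules concentrated in degrees $\ge0$, and let $\theta_j:C(j+1)\to C(j)$ be chain maps. Put $D=C(0)$ and suppose $D_m=0$ for $m>d$. Suppose that for each $0\le j\le d$ the map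
\[
\theta_j^*:H^{d-j}\bigl(\operatorname{Hom}_R(C(j),D_{d-j})\bigr)\to H^{d-j}\bigl(\operatorname{Hom}_R(C(j+1),D_{d-j})\bigr)
\]
is zero. Then $\theta_0\theta_1\cdots\theta_d:C(d+1)\to D$ is chain null-homotopic.
\end{lemma}

\begin{proof}
We show by induction on $0\le j\le d+1$ that $\theta_0\cdots\theta_{j-1}:C(j)\to D$ is chain homotopic to a chain map $f^{(j)}$ that vanishes in all degrees $m>d-j$. For $j=d+1$ this is the claim, and for $j=0$ the identity of $D$ will do.

Let $j\le d$, $f=f^{(j)}$ and $e=d-j\ge0$. Since $f_e\partial=\partial f_{e+1}=0$, the top component $f_e:C(j)_e\to D_e$ is a cocycle. By hypothesis $f_e\theta_j=h\partial$ for some $R$-map $h:C(j+1)_{e-1}\to D_e$; for $e=0$ this means $f_0\theta_j=0$ and $h=0$. Regard $h$ as a chain homotopy that is zero in all degrees other than $e-1$, and put $f^{(j+1)}=f\theta_j-(\partial h+h\partial)$. In degree $e$ this is $f_e\theta_j-h\partial=0$, and in degrees $>e$ all terms vanish. Finally $f^{(j+1)}\simeq f\theta_j\simeq\theta_0\cdots\theta_j$.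
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Suppose $\alpha_{i+1}(s_{i+1*}\pi_1(L_{i+1}))\ne A_{i+1}$ for all $0\le i\le d$. Let $R=\mathbb ZG$ and $C(i)=C(Z_i,\alpha_i)$. As $\alpha_{i+1}=\alpha_ip_{i*}$, the map $p_i$ induces a chain map $\theta_i:C(i+1)\to C(i)$. The complex $D=C(0)=C_*(\widetilde Z_0)$ consists of finitely generated free $R$-modules and vanishes above degree $d$. Lemma~\ref{lem:vanish}, applied to $p=p_j$, $\beta=\alpha_j$, $s=s_{j+1}$, $M=D_{d-j}$ and $m=d-j$, gives the hypothesis of Lemma~\ref{lem:descent}, by \eqref{eq:adj}. So $\theta_0\cdots\theta_d$ is null-homotopic and induces zero on $H_0$. But it sends $1\otimes\tilde z_{d+1}$ to the vertex $\tilde z_0$, whose class generates $H_0(D)=H_0(\widetilde Z_0)=\mathbb Z$.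
\end{proof}

\begin{remark}\label{rem:finite}
Finiteness of the complexes, which comes from compactness, is used in Lemma~\ref{lem:vanish} to find a largest index, and the proposition fails without it. Let $d=1$ and let every $Z_i$ be the wedge $Z$ of circles $x_0,x_1,x_2,\dots$. Let $p_i=p$ and $s_i=s$ be pointed maps $Z\to Z$ with $p_*(x_j)=x_0^jx_1x_0^{-j}$ and $s_*(x_j)=x_{j+1}$. Then $p_*s_*(x_j)=x_0\,p_*(x_j)\,x_0^{-1}$, so $ps\simeq p$ freely. The elements $x_0^jx_1x_0^{-j}$, $j\in\mathbb Z$, freely generate the fundamental group of the infinite cyclic cover of $x_0\vee x_1$ that unwinds $x_0$, so $p_*$ is injective; and $s_*$ is not onto. Hence $\alpha_{i+1}(s_*\pi_1(Z))\ne A_{i+1}$ for all $i$. The bound on $\dim Z_0$ is used to start the induction in Lemma~\ref{lem:descent}; see Remark~\ref{rem:dim} for what happens without it.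
\end{remark}

\section{Stability of the tower}\label{sec:ML}

\begin{proof}[Proof of Proposition~\ref{prop:ML}]
Write $J_l=J^n_l$ and suppose that this decreasing sequence is not eventually constant. We build a chain that contradicts Proposition~\ref{prop:key}. Its spaces are polyhedra of the tower, chosen so far apart that two things hold: a $d$-dimensional piece of each stage can be pushed into the next stage by a homotopy in the preceding one, and the images drop from each stage to the next.

Condition $(M_d)$ holds by Lemma~\ref{lem:tower}. Choose $n=n_0<n_1<\dots<n_{d+2}$ inductively so that $n_{i+1}$ works for $n_i$ in $(M_d)$ and $J_{n_{i+1}}\subsetneq J_{n_i}$. This is possible because every sufficiently large index has both properties. Write $V^i=V_{n_i}$, $e^i=e_{n_i}$, $\lambda^i=\lambda_{n_i}$, and let $Z_i=P_{n_i}$ with base vertex $a_{n_i}$. Then $\dim Z_0\le d$.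

\emph{The maps $p_i$.} For $0\le i\le d$ let $p_i:Z_{i+1}\to Z_i$ be a cellular approximation, rel base point, of the composite $\lambda^ie^{i+1}:Z_{i+1}\to V^{i+1}\subset V^i\to Z_i$. By \eqref{eq:he}, $e^ip_i\simeq e^i\lambda^ie^{i+1}\simeq e^{i+1}$ in $V^i$ rel base point. By induction,
\begin{equation}\label{eq:telescope}
e^0p_0\cdots p_{i}\simeq e^{i+1}\quad\text{in }V^0\text{ rel base point.}
\end{equation}
The maps $e^i_*:\pi_1(Z_i)\to\pi_1(V^i,x)$ are isomorphisms. So in the notation of Proposition~\ref{prop:key}, $e^0_*$ carries $A_{i+1}$ onto $J_{n_{i+1}}$.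

\emph{The maps $s_{i+1}$.} Let $0\le i\le d$ and let $L$ be the $d$-skeleton of $Z_{i+1}$, a polyhedron of dimension $\le d$. The polyhedron $Z_{i+1}$ itself may have larger dimension, and this is why Proposition~\ref{prop:key} is stated with skeleta. Since $n_{i+1}$ works for $n_i$, there is $\gamma:L\to V^{i+2}$ with $\gamma\simeq e^{i+1}|L$ in $V^i$. Since $V^{i+2}$ is a path-connected ANR, the HET lets us change $\gamma$ by a homotopy in $V^{i+2}$ so that it sends the base point to $x$. Let $s_{i+1}:L\to Z_{i+1}$ be a cellular approximation, rel base point, of $\lambda^{i+1}\gamma$. By \eqref{eq:he},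
\begin{equation}\label{eq:s}
e^{i+1}s_{i+1}\simeq e^{i+1}\lambda^{i+1}\gamma\simeq\gamma\quad\text{in }V^{i+1}\text{ rel base point.}
\end{equation}
Hence there are free homotopies in $Z_i$
\[
p_is_{i+1}\simeq\lambda^ie^{i+1}s_{i+1}\simeq\lambda^i\gamma\simeq\lambda^ie^{i+1}|L\simeq p_i|L .
\]
By \eqref{eq:telescope} and \eqref{eq:s}, $e^0p_0\cdots p_is_{i+1}\simeq\gamma$ in $V^0$ rel base point. As $\gamma$ has values in $V^{i+2}$, the isomorphism $e^0_*$ carries $\alpha_{i+1}(s_{i+1*}\pi_1(L))$ into $J_{n_{i+2}}\subsetneq J_{n_{i+1}}=e^0_*A_{i+1}$. So $\alpha_{i+1}(s_{i+1*}\pi_1(L))\ne A_{i+1}$ for all $0\le i\le d$, contrary to Proposition~\ref{prop:key}.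
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:k}.

\section{Sharpness: Thompson's group}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}.

\subsection*{The case $d=1$}
Let $X$ be the dyadic solenoid of Example~\ref{ex:solenoid}; it is a continuum of dimension $\le1$. Every continuum is $0$-movable: in a connected tower $(M_0)$ holds with $m=n$, because a polyhedron of dimension $0$ is a finite set and each point of $V_n$ is joined by a path in $V_n$ to a point of $X\subset V_l$. At any base point the tower is not stable at $0$, so $(X,x)$ is not $1$-movable by Lemma~\ref{lem:necessary}.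

\subsection*{The group $F$}
For $d\ge2$ we look for $X$ as the limit of a sequence $P\xleftarrow{f}P\xleftarrow{f}\cdots$. Instability holds if $f_*$ is injective and not onto. Free movability would hold if all iterates $f^j$, $j\ge1$, were freely homotopic to $f$, which by \eqref{eq:conj} requires the powers of $f_*$ to be conjugate to $f_*$. Thompson's group
\[
F=\langle x_0,x_1,x_2,\dots\mid x_i^{-1}x_nx_i=x_{n+1}\ \ (i<n)\rangle
\]
has an endomorphism with all these properties. The assignment $\varphi(x_i)=x_{i+1}$ sends relations to relations, so it defines an endomorphism $\varphi$ of $F$. We use four facts.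
\begin{enumerate}
\item[(F1)] $F$ has a $K(F,1)$ complex $B$ with finite skeleta \cite{BG}.
\item[(F2)] $\varphi$ is injective. Indeed, in the standard realization of $F$ by piecewise linear homeomorphisms of $[0,1]$ \cite{CFP}, $\varphi$ is rescaling to $[\frac12,1]$, extended by the identity on $[0,\frac12]$.
\item[(F3)] $\varphi(F)\ne F$. In the abelianization the relations become $x_n=x_{n+1}$ for $n\ge1$, so $F^{\mathrm{ab}}\cong\mathbb Z^2$ with basis $x_0,x_1$, and the image of $\varphi(F)$ is $\langle x_1\rangle$.
\item[(F4)] $\varphi^j$ is conjugate to $\varphi$ for every $j\ge1$. We have $\varphi^2(z)=x_0^{-1}\varphi(z)x_0$, since $x_{i+2}=x_0^{-1}x_{i+1}x_0$. Replacing $z$ by $\varphi^{j-1}(z)$ gives $\varphi^{j+1}(z)=x_0^{-1}\varphi^j(z)x_0$, hence $\varphi^j(z)=x_0^{-(j-1)}\varphi(z)x_0^{\,j-1}$.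
\end{enumerate}
On $B$ a map inducing $\varphi$ is freely homotopic to all its iterates, by (F4) and asphericity. To obtain a compactum we must cut $B$ down to a finite skeleton, and the homotopies survive only on polyhedra of one dimension less.

\subsection*{The case $d\ge2$}
Let $B^{(d)}$ be the $d$-skeleton of $B$. It is a finite connected complex, and $\pi_1(B^{(d)})=F$ since $d\ge2$. A finite CW complex of dimension $\le d$ is homotopy equivalent to a polyhedron of dimension $\le d$, and for connected complexes with base vertices the equivalence can be taken pointed. Let $\eta:(P,v)\to B^{(d)}$ be such an equivalence, let $\kappa:P\to B$ be $\eta$ followed by the inclusion, and identify $\pi_1(P,v)$ with $F$ by $\kappa_*$. A pointed cellular self-map of $B$ inducing $\varphi$ restricts to a self-map of $B^{(d)}$ inducing $\varphi$. Transporting it along $\eta$ and a pointed homotopy inverse gives a pointed map $f:P\to P$ with $f_*=\varphi$, which we may take cellular.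

\begin{lemma}\label{lem:idem}
Let $K$ be a polyhedron with $\dim K\le d-1$, let $u:K\to P$ be a map and let $j\ge1$. Then $f^ju\simeq fu$ freely in $P$.
\end{lemma}

\begin{proof}
The maps $\kappa f^j$ and $\kappa f$ induce $\varphi^j$ and $\varphi$, which are conjugate by (F4). As $B$ is aspherical, $\kappa f^j\simeq\kappa f$, so $\eta f^ju$ and $\eta fu$ are homotopic in $B$. Deform these two maps in $B^{(d)}$ to cellular maps $u_0,u_1$, and approximate a homotopy $K\times I\to B$ from $u_0$ to $u_1$ by a cellular one rel $K\times\{0,1\}$. Since $\dim(K\times I)\le d$, the new homotopy lies in $B^{(d)}$. So $\eta f^ju\simeq\eta fu$ in $B^{(d)}$, and $\eta$ is a homotopy equivalence.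
\end{proof}

Let $X=\varprojlim(P\xleftarrow{f}P\xleftarrow{f}\cdots)$, a continuum with $\dim X\le d$, and take the tower of Example~\ref{ex:lim}, with $P_n=P$ and $q_n=f$.

\emph{$X$ is $(d-1)$-movable.} We verify $(M_{d-1})$ with $m=n+1$. Let $\dim K\le d-1$, $w:K\to V_{n+1}$ and $l\ge n+1$. Put $u=\lambda_{n+1}w:K\to P$ and $g=e_lu:K\to V_l$. Then $\lambda_nw=f\lambda_{n+1}w=fu$ and $\lambda_ng=f^{\,l-n}\lambda_le_lu=f^{\,l-n}u$. These maps are homotopic by Lemma~\ref{lem:idem}, and $\lambda_n:V_n\to P$ is a homotopy equivalence, so $w\simeq g$ in $V_n$. Lemma~\ref{lem:tower} gives the claim.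

\emph{$(X,x)$ is not $1$-movable for any $x=(x_n)\in X$.} By Example~\ref{ex:lim}, the homomorphism $\psi_n:\pi_1(V_{n+1},x)\to\pi_1(V_n,x)$ is identified with $f_*:\pi_1(P,x_{n+1})\to\pi_1(P,x_n)$. Let $c$ be a path from $v$ to $x_{n+1}$. Then $f\circ c$ is a path from $v$ to $x_n$, and the changes of base point along $c$ and $f\circ c$ carry this $f_*$ to $\varphi$. By (F2) and (F3), each $\psi_n$ is injective and not onto. Apply the injective map $\psi_0\cdots\psi_{l-1}$ to the proper inclusion $\operatorname{im}\psi_l\subsetneq\pi_1(V_l,x)$ to get $J^0_{l+1}\subsetneq J^0_l$ for all $l$. The tower is not stable at $0$, and Lemma~\ref{lem:necessary} gives the claim. This proves Theorem~\ref{thm:sharp}. \qed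

\begin{remark}\label{rem:dim}
The same example shows that the bound on $\dim Z_0$ in Proposition~\ref{prop:key} cannot be raised by one, however long the chain. Let $d\ge2$, $Z_i=P$, $p_i=f$, let $L$ be the $(d-1)$-skeleton of $P$, and let $s_{i+1}=f|L$. By Lemma~\ref{lem:idem}, $p_is_{i+1}=f^2|L\simeq f|L$ freely. Since $\pi_1(L)\to F$ is onto, $\alpha_{i+1}(s_{i+1*}\pi_1(L))=\varphi^{i+2}(F)$, and this differs from $A_{i+1}=\varphi^{i+1}(F)$ for every $i$ by (F2) and (F3). All hypotheses of the proposition hold with $d-1$ in place of $d$, except that here only $\dim Z_0\le d$.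
\end{remark}

\begin{thebibliography}{9}

\bibitem{BD}
Karol Borsuk and Jerzy Dydak, \emph{What is the theory of shape?},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 3C1036A3AA6B96A6FD24491135DCE5CB/\allowbreak S000497270000647Xa.pdf/\allowbreak what\_is\_the\_theory\_of\_shape.pdf}

\bibitem{BG}
Brown and Geoghegan, \emph{Invent. Math.} 77 (1984).

\bibitem{CFP}
Cannon, Floyd and Parry, \emph{Enseign. Math.} 42 (1996).

\end{thebibliography}
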